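\title{Flat maxima of the edit distance function for forbidden complete bipartite graphs}

\begin{abstract}
The edit distance function of a hereditary graph property measures, for each edge density $p$, the largest proportion of vertex pairs that must be changed to give a large graph of density $p$ the property. The function is concave, so its maximum is attained at one point or on an interval. We show that for the property of having no induced $K_{s,t}$, where $1\le s\le t$, the maximum is attained on an interval of positive length exactly when $s\ge2$, $s+t$ is odd and $(s,t)\ne(2,3)$. In that case the maximum is $1/(s+t-1)$ and the interval ends at $s/(s+t-1)$. Along the way we show that, for any hereditary property containing arbitrarily large graphs, a positive maximum attained on an interval is the reciprocal of an even integer and comes from a perfect matching.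
\end{abstract}

\section{Introduction}\label{sec:intro}

A property of graphs is \emph{hereditary} if it is closed under isomorphism and under taking induced subgraphs. For a graph $F$, let $\operatorname{Forb}(F)$ be the hereditary property of containing no induced copy of $F$. For a graph $G$ and a hereditary property $\mathcal H$, let $\operatorname{dist}(G,\mathcal H)$ be the least number of edge additions and deletions that turn $G$ into a member of $\mathcal H$. The \emph{edit distance function} of $\mathcal H$ is
\[
\operatorname{ed}_{\mathcal H}(p)=\lim_{n\to\infty}\max\Big\{\operatorname{dist}(G,\mathcal H)\big/\tbinom n2:\ |V(G)|=n,\ |E(G)|=\big\lfloor p\tbinom n2\big\rfloor\Big\},\qquad p\in[0,1].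
\]
It records how far from $\mathcal H$ a large graph of edge density $p$ can be. It is known that the limit exists and that $\operatorname{ed}_{\mathcal H}$ is continuous and concave on $[0,1]$; we use these facts freely. Let $d^*_{\mathcal H}$ be the maximum of $\operatorname{ed}_{\mathcal H}$ and let $p^*_{\mathcal H}$ be the set of densities at which it is attained. By concavity and continuity, $p^*_{\mathcal H}$ is a single point or a closed interval of positive length. We answer the following question from \cite{IMA}: \emph{for which pairs $1\le s\le t$ is $p^*_{\mathcal H}$ an interval of positive length when $\mathcal H=\operatorname{Forb}(K_{s,t})$?}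

A first guess is that this never happens. The property $\operatorname{Forb}(K_{1,1})$ consists of the edgeless graphs, so its edit distance function is $p$, maximized at $p=1$ only. For the stars $K_{1,t}$ with $t\ge2$ the function is $\min\{p,\frac{1-p}{t-1}\}$ (Remark~\ref{rem:stars}), which has a sharp peak. More generally, the simplest way to edit a graph is to split its vertices at random into parts, turn $a$ parts into independent sets and $b$ parts into cliques, and leave all pairs between parts alone. With the best part sizes this changes a proportion $\big(\frac ap+\frac b{1-p}\big)^{-1}$ of the pairs (Section~\ref{sec:crg}). This is a nonconstant rational function of $p$, and a minimum of finitely many such functions is not constant on any interval.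

The cost of an editing scheme is independent of $p$ only if the scheme forces as many pairs to be edges as it forces to be non-edges. The graph $K_{2,5}$ shows how this can matter. Here are three schemes that destroy all induced copies of $K_{2,5}$ in a graph of density $p$.
\begin{itemize}
\item \emph{One independent set and one clique}, at cost $p(1-p)$. The independent set meets at most one side of an induced $K_{2,5}$, and the other side does not fit into the clique.
\item \emph{Four cliques}, at cost $\frac{1-p}4$. The five independent vertices would need five cliques.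
\item \emph{Six cliques of equal size, grouped into three pairs, with all edges between the two cliques of a pair deleted.} A proportion $\frac16$ of the vertex pairs lies inside the cliques and a proportion $\frac16$ lies between paired cliques, so the cost is $\frac{1-p}6+\frac p6=\frac16$. The small side of an induced $K_{2,5}$ occupies two different cliques. The large side needs five different cliques and must avoid the partners of those two, which leaves only four.
\end{itemize}
The minimum of the three costs equals $\frac16$ on the whole interval $\big[\frac{3-\sqrt3}6,\frac13\big]$. Whether the edit distance function itself has a flat top depends on whether some other scheme does better than $\frac16$ there. Our main theorem says that near $\frac13$ none does, and settles the question for all pairs.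

\begin{theorem}\label{thm:main}
Let $1\le s\le t$ and $\mathcal H=\operatorname{Forb}(K_{s,t})$. Then $p^*_{\mathcal H}$ has positive length if and only if
\[
s\ge2,\qquad s+t\ \text{is odd},\qquad (s,t)\ne(2,3).
\]
In that case $d^*_{\mathcal H}=\frac1{s+t-1}$, and the right endpoint of $p^*_{\mathcal H}$ is exactly $\frac s{s+t-1}$.
\end{theorem}

The proof gives further information on the function and on the position of the interval.

\begin{theorem}\label{thm:more}
Let $\mathcal H=\operatorname{Forb}(K_{s,t})$.
\begin{itemize}
\item[(a)] If $t>s\ge1$, then $\operatorname{ed}_{\mathcal H}(p)=\frac{1-p}{t-1}$ for $p\in\big[\frac s{s+t-1},1\big]$. If moreover $s+t$ is even, then $\frac1{s+t-1}\le d^*_{\mathcal H}<\frac1{s+t-2}$.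
\item[(b)] For the pairs $(s,t)$ of Theorem~\ref{thm:main},
\[
p^*_{\mathcal H}\subseteq\Big[\frac{t+1-\sqrt{(t-1)^2-4(s-1)}}{2(s+t-1)},\ \frac s{s+t-1}\Big].
\]
If $t=s+1$ and $s\ge3$, then $\big[\frac12-\frac1{80s^2},\frac12\big]\subseteq p^*_{\mathcal H}\subseteq\big[\frac1s,\frac12\big]$.
\end{itemize}
\end{theorem}

The plan is as follows. A theorem of Balogh and Martin expresses $\operatorname{ed}_{\mathcal H}(p)$ as an infimum of quadratic programs over editing schemes (Section~\ref{sec:crg}). For an arbitrary hereditary property, a flat top can only come from paired cliques as above, or from the complementary scheme (Theorem~\ref{thm:flat}). For $K_{s,t}$ the relevant schemes are described by a covering condition on an auxiliary graph (Section~\ref{sec:reduction}), and the necessity of the three conditions follows quickly (Section~\ref{sec:necessity}). The main work is the lower bound $\operatorname{ed}_{\mathcal H}(p)\ge\frac1{s+t-1}$ just to the left of $\frac s{s+t-1}$. We first carry it out for $K_{2,5}$ in a symmetric special case (Section~\ref{sec:regular}), and then in general (Sections~\ref{sec:cover}--\ref{sec:tight})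 by showing that a scheme beating the matching would have to contain the matching, and then be equal to it.

\section{Colored regularity graphs and cores}\label{sec:crg}

A \emph{colored regularity graph} (CRG) $K$ is a finite complete graph with at least one vertex, in which each vertex is colored white or black and each edge is colored white, gray or black. A \emph{sub-CRG} is obtained by deleting vertices. A graph $F$ \emph{embeds} in $K$ if there is a map $\varphi:V(F)\to V(K)$ such that
\begin{itemize}
\item for each edge $uv$ of $F$, either $\varphi(u)=\varphi(v)$ is black, or $\varphi(u)\varphi(v)$ is a black or gray edge;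
\item for each non-edge $uv$ of $F$, either $\varphi(u)=\varphi(v)$ is white, or $\varphi(u)\varphi(v)$ is a white or gray edge.
\end{itemize}
Thus black forces edges, white forces non-edges, and gray forces nothing. A \emph{minimal forbidden graph} of $\mathcal H$ is a graph outside $\mathcal H$ all of whose proper induced subgraphs are in $\mathcal H$; for $\operatorname{Forb}(F)$ the only one is $F$. Let $\mathcal K(\mathcal H)$ be the set of CRGs in which no minimal forbidden graph of $\mathcal H$ embeds. It is closed under taking sub-CRGs. Since embeddings restrict to induced subgraphs, $K\in\mathcal K(\mathcal H)$ if and only if every graph that embeds in $K$ belongs to $\mathcal H$.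

Let $M_K(p)$ be the symmetric matrix indexed by $V(K)$ whose entry is $p$ for a white vertex (on the diagonal) or a white edge, $1-p$ for a black vertex or a black edge, and $0$ for a gray edge. Call $x\in\mathbb R^{V(K)}$ a \emph{weighting} if $x\ge0$ and $\sum_vx_v=1$, write $x(B)=\sum_{v\in B}x_v$, and put
\[
g_K(p)=\min\{x^TM_K(p)x:\ x\text{ a weighting}\}.
\]
A CRG $K\in\mathcal K(\mathcal H)$ with a weighting $x$ is an editing scheme. Send each vertex of a graph $G$ of density $p$ independently to $v\in V(K)$ with probability $x_v$; delete the edges that land on something white and add the non-edges that land on something black. The result embeds in $K$, so it lies in $\mathcal H$, and the expected proportion of changed pairs is $x^TM_K(p)x$. The following theorem says that asymptotically these schemes are optimal.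

\begin{theorem}[Balogh and Martin \cite{BM}]\label{thm:BM}
For every hereditary property $\mathcal H$ containing arbitrarily large graphs, $\operatorname{ed}_{\mathcal H}(p)=\inf_{K\in\mathcal K(\mathcal H)}g_K(p)$.
\end{theorem}

We shall often use that for $c_1,\dots,c_k>0$
\begin{equation}\label{eq:harm}
\min\Big\{\sum_ic_iw_i^2:\ w\ge0,\ \sum_iw_i=1\Big\}=\Big(\sum_ic_i^{-1}\Big)^{-1}.
\end{equation}
Indeed $1=(\sum w_i)^2\le(\sum c_iw_i^2)(\sum c_i^{-1})$ by the Cauchy--Schwarz inequality, with equality when $w_i$ is proportional to $c_i^{-1}$. For example, a CRG with $a$ white vertices, $b$ black vertices and only gray edges has $g_K(p)=\big(\frac ap+\frac b{1-p}\big)^{-1}$.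

Let $\overline K$ be obtained from $K$ by exchanging black and white on vertices and edges. Then $M_{\overline K}(1-p)=M_K(p)$, and $F$ embeds in $K$ if and only if the complement of $F$ embeds in $\overline K$.

The infimum in Theorem~\ref{thm:BM} runs over CRGs with arbitrary colorings. Most of them have redundant vertices, and discarding these leaves a much more rigid class. Let $p\in(0,1)$. A CRG $K$ is a \emph{$p$-core} if $g_{K'}(p)>g_K(p)$ for every proper sub-CRG $K'$. Since $g_{K'}(p)\ge g_K(p)$ always holds, a minimal sub-CRG of $K$ with the same value of $g$ is a $p$-core. So the infimum in Theorem~\ref{thm:BM} may be taken over the $p$-cores in $\mathcal K(\mathcal H)$.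

\begin{lemma}\label{lem:core}
Let $p\in(0,1)$, let $K$ be a $p$-core, $M=M_K(p)$, $g=g_K(p)$, and let $x$ be a minimizing weighting.
\begin{itemize}
\item[(a)] All entries of $x$ are positive, $Mx=g\mathbf 1$, and $z^TMz>0$ for every $z\ne0$ with $\sum_vz_v=0$.
\item[(b)] If $p<\frac12$, there are no black edges and white edges join only black vertices. If $p=\frac12$, all edges are gray. If $p>\frac12$, there are no white edges and black edges join only white vertices.
\end{itemize}
\end{lemma}

\begin{proof}
(a) If $x_v=0$, then deleting $v$ does not change $g$; so $x>0$. For vertices $u,v$, the function $\tau\mapsto(x+\tau(e_u-e_v))^TM(x+\tau(e_u-e_v))$ has a local minimum at $0$, and its derivative there is $2(Mx)_u-2(Mx)_v$. So all entries of $Mx$ are equal, and their common value is $x^TMx=g$. If $z\ne0$ has sum $0$, then $z^TMx=0$ and $(x+\tau z)^TM(x+\tau z)=g+\tau^2z^TMz$. Suppose $z^TMz\le0$. Increase $\tau$ from $0$ until some entry of $x+\tau z$ vanishes. This gives a weighting of a proper sub-CRG with value at most $g$, which is impossible in a core.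

(b) Taking $z=e_u-e_v$ in (a) gives $M_{uu}+M_{vv}>2M_{uv}$. For $p=\frac12$ this reads $M_{uv}<\frac12$, so $uv$ is gray. Let $p<\frac12$. If $u,v$ are both white, then $M_{uv}<p<1-p$, so $uv$ is gray. If one is white and one is black, then $M_{uv}<\frac12<1-p$, and if both are black, then $M_{uv}<1-p$; in both cases $uv$ is not black.

It remains to exclude white edges at a white vertex $u$. Suppose that the set $R$ of vertices joined to $u$ by white edges is nonempty. We show that moving the weight of $R$ onto $u$ costs nothing. Let $x_R$ agree with $x$ on $R$ and vanish elsewhere, let $\sigma=x(R)>0$ and $y=x_R/\sigma$. Row $u$ of $Mx=g\mathbf1$ reads $px_u+p\sigma=g$. For $v\in R$, row $v$ gives $g\ge px_u+(Mx_R)_v$. Multiplying by $x_v$ and summing over $R$ gives $x_R^TMx_R\le\sigma(g-px_u)=p\sigma^2$, that is, $y^TMy\le p$. The vector $z=e_u-y$ is nonzero with sum $0$, and $z^TMz=p-2p+y^TMy\le0$, contradicting (a).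

The case $p>\frac12$ follows by applying the case just proved to $\overline K$, which is a $(1-p)$-core.
\end{proof}

By Lemma~\ref{lem:core}, a $p$-core with $p<\frac12$ and no white vertex is determined by its graph of white edges. We therefore identify a graph $W$ on a vertex set $V$ with the CRG that has black vertex set $V$, white edges $E(W)$, and all other edges gray. With $A_W$ the adjacency matrix,
\[
g_W(p)=\min_x\,x^T\big((1-p)I+pA_W\big)x .
\]
Let $N(v)$ be the set of neighbors of $v$ in $W$, $N[v]=N(v)\cup\{v\}$, and $N(A)=\bigcup_{a\in A}N(a)$ for $A\subseteq V$. If $W$ is a $p$-core with minimizer $x$ and $g=g_W(p)$, then $Mx=g\mathbf1$ reads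
\begin{equation}\label{eq:row}
(1-p)x_v+p\,x(N(v))=g\qquad(v\in V).
\end{equation}
We call a $1$-regular graph a \emph{perfect matching}; as a CRG it is the scheme of paired cliques.

\begin{lemma}\label{lem:pm}
If $W$ is a perfect matching on $n$ vertices, then $g_W(p)\le\frac1n$ for all $p$, and $g_W(p)=\frac1n$ for $p\le\frac12$.
\end{lemma}

\begin{proof}
The uniform weighting has value $n\cdot n^{-2}\big((1-p)+p\big)=\frac1n$. An edge with weights $a,b$ contributes
\begin{equation}\label{eq:edge}
(1-p)(a^2+b^2)+2pab=\tfrac12(a+b)^2+\big(\tfrac12-p\big)(a-b)^2,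
\end{equation}
which is at least $\frac12(a+b)^2$ for $p\le\frac12$. Now \eqref{eq:harm} with $n/2$ coefficients $\frac12$ gives $g_W(p)\ge\frac1n$.
\end{proof}

\section{Flat tops force matchings}\label{sec:flat}

The infimum in Theorem~\ref{thm:BM} is over an infinite family, so the argument about finitely many rational functions does not apply, and a flat piece of $\operatorname{ed}_{\mathcal H}$ could conceivably be produced by different CRGs at different densities. Affinity in $p$ prevents this. A weighted core that is almost optimal at the midpoint of the flat piece is almost optimal at both ends with the \emph{same} weights. The equation $Mx=g\mathbf 1$ then almost holds at two densities, and this determines separately the black weight and the white weight seen from each vertex.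

\begin{lemma}\label{lem:flat}
Let $\mathcal H$ be a hereditary property containing arbitrarily large graphs, let $d>0$, and suppose $\operatorname{ed}_{\mathcal H}=d$ on $[p_1,p_2]$, where $0<p_1<p_2<\frac12$. Then $n=1/d$ is an even integer and $\mathcal K(\mathcal H)$ contains the perfect matching on $n$ vertices.
\end{lemma}

\begin{proof}
Let $p=\frac12(p_1+p_2)$, let $0<\tau<1$, and choose a $p$-core $K\in\mathcal K(\mathcal H)$ with $g=g_K(p)\le d+\tau^2$ and minimizer $x$. By Theorem~\ref{thm:BM}, $g_K(p_j)\ge d$ for $j=1,2$.

The function $\ell(q)=x^TM_K(q)x$ is affine, so $\ell(p_1)+\ell(p_2)=2g\le2d+2\tau^2$. As $\ell(p_j)\ge d$, we get $\ell(p_j)\le d+2\tau^2$ for $j=1,2$.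

Fix a vertex $v$ and let $r(q)=(M_K(q)x)_v\ge0$; this function is affine and $r(p)=g$. For $q\in\{p_1,p_2\}$, evaluate the quadratic form of $M_K(q)$ at the weighting $(1-\tau)x+\tau e_v$:
\[
d\le(1-\tau)^2\ell(q)+2\tau(1-\tau)r(q)+\tau^2M_K(q)_{vv}\le(1-\tau)^2d+2\tau^2+2\tau r(q)+\tau^2 .
\]
Since $d\le1$, we have $d-(1-\tau)^2d\ge2\tau d-\tau^2$, and hence $r(q)\ge d-2\tau$. From $r(p_1)+r(p_2)=2g\le2d+2\tau^2$ we also get $r(p_j)\le d+4\tau$. So $|r(p_j)-d|\le4\tau$ for $j=1,2$, and the slope of $r$ is at most $8\tau/(p_2-p_1)$ in absolute value. Write $r(q)=\alpha_v(1-q)+\beta_vq$, so that $\alpha_v=r(0)$ and $\beta_v=r(1)$. Then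
\[
|\alpha_v-d|\le\eta,\qquad|\beta_v-d|\le\eta,\qquad\text{where }\eta=4\tau+\frac{8\tau}{p_2-p_1}.
\]
Take $\tau$ so small that $\eta<d/3$.

By Lemma~\ref{lem:core}(b) all edges at a white vertex $v$ are gray, so $r(q)=qx_v$ and $\alpha_v=0$, which contradicts $|\alpha_v-d|<d/3$. Hence all vertices are black and $K$ is a graph $W$, with $\alpha_v=x_v$ and $\beta_v=x(N(v))$. If $v$ has degree $k$, then $k\ge1$ because $\beta_v>0$, and $k(d-\eta)\le\beta_v\le d+\eta$, so $k\le\frac{d+\eta}{d-\eta}<2$. Thus $W$ is a perfect matching. Its number $n_\tau$ of vertices is even and satisfies $\frac1{d+\eta}\le n_\tau\le\frac1{d-\eta}$. As $\tau\to0$ the even integers $n_\tau$ converge to $1/d$. So $1/d$ is an even integer, equal to $n_\tau$ for small $\tau$.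
\end{proof}

\begin{theorem}\label{thm:flat}
Let $\mathcal H$ be a hereditary property containing arbitrarily large graphs, with $d^*_{\mathcal H}>0$. If $p^*_{\mathcal H}$ has positive length, then $1/d^*_{\mathcal H}$ is an even integer $n$, and $\mathcal K(\mathcal H)$ contains the CRG with $n$ black vertices, a perfect matching of white edges and all other edges gray, or the CRG obtained from it by exchanging black and white.
\end{theorem}

\begin{proof}
The set $p^*_{\mathcal H}$ contains a closed interval of positive length inside $(0,\frac12)$ or inside $(\frac12,1)$. In the first case apply Lemma~\ref{lem:flat}. In the second case let $\overline{\mathcal H}$ be the property formed by the complements of the members of $\mathcal H$. It is hereditary, contains arbitrarily large graphs, and $\mathcal K(\overline{\mathcal H})=\{\overline K:K\in\mathcal K(\mathcal H)\}$. By Theorem~\ref{thm:BM}, $\operatorname{ed}_{\overline{\mathcal H}}(p)=\operatorname{ed}_{\mathcal H}(1-p)$. Apply Lemma~\ref{lem:flat} to $\overline{\mathcal H}$.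
\end{proof}

The hypothesis $d^*_{\mathcal H}>0$ is needed: for the property of all graphs the function vanishes and $p^*_{\mathcal H}=[0,1]$.

\section{Reduction to admissible graphs}\label{sec:reduction}

From now on $1\le s\le t$ and $\mathcal H=\operatorname{Forb}(K_{s,t})$; we drop the subscript $\mathcal H$ from $\operatorname{ed}$, $d^*$ and $p^*$. The property contains all edgeless graphs, so Theorem~\ref{thm:BM} applies. Let $S$ and $T$ be the sides of $K_{s,t}$, with $|S|=s$ and $|T|=t$, and put
\[
m=s+t-1,\qquad p_0=\frac sm,\qquad f(p)=\Big(\frac1p+\frac{s-1}{1-p}\Big)^{-1}=\frac{p(1-p)}{1+(s-2)p}.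
\]
An \emph{$s$-set} is a set with $s$ elements. For a graph $W$ on $V$ and $A\subseteq V$, let $C(A)=V\setminus N(A)$ be the set of vertices with no neighbor in $A$; it may contain vertices of $A$. Call $W$ \emph{admissible} if
\begin{equation}\label{eq:adm}
|C(A)|\le t-1\qquad\text{for every $s$-set }A\subseteq V:
\end{equation}
the neighborhoods of any $s$ vertices cover all but $t-1$ vertices. Induced subgraphs of admissible graphs are admissible.

\begin{lemma}\label{lem:adm}
A graph $W$ belongs to $\mathcal K(\mathcal H)$ if and only if it is admissible. A perfect matching on $n$ vertices is admissible if and only if $n\le m$.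
\end{lemma}

\begin{proof}
In the CRG $W$ all vertices are black and all edges are white or gray. So a map $\varphi$ respects the non-edges of $K_{s,t}$ exactly when it is injective on $S$ and on $T$, and it respects the edges exactly when no vertex of $\varphi(S)$ is adjacent in $W$ to a vertex of $\varphi(T)$, that is, when $\varphi(T)\subseteq C(\varphi(S))$. Such a map exists if and only if some $s$-set $A$ has $|C(A)|\ge t$. In a perfect matching $|N(A)|=|A|$, so \eqref{eq:adm} says $n-s\le t-1$ if $n\ge s$; if $n<s$, then \eqref{eq:adm} is vacuous and $n\le m$ holds as well.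
\end{proof}

White vertices are very useful for embedding $K_{s,t}$, since each can absorb a whole side. This is why cores with a white vertex contribute only the single function $f$.

\begin{lemma}\label{lem:red}
Let $p\in(0,1)$.
\begin{itemize}
\item[(i)] $\operatorname{ed}(p)\le f(p)$; $\operatorname{ed}(p)\le g_W(p)$ for every admissible $W$; and $\operatorname{ed}(p)\le\frac{1-p}{t-1}$ if $t\ge2$.
\item[(ii)] If $p\ge\frac12$, then $\operatorname{ed}(p)=\min\{f(p),\frac{1-p}{t-1}\}$, where the second term is omitted if $t=1$.
\item[(iii)] If $p<\frac12$, then $\operatorname{ed}(p)=\min\{f(p),\inf_Wg_W(p)\}$, the infimum being over admissible $p$-cores $W$.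
\end{itemize}
\end{lemma}

\begin{proof}
(i) The CRG with one white vertex, $s-1$ black vertices and only gray edges has $g=f$. In an embedding of $K_{s,t}$ the vertices sent to the white vertex are independent, so they lie in one side. The other side has at least $s$ pairwise nonadjacent vertices, which need distinct black vertices; there are only $s-1$. So this CRG is in $\mathcal K(\mathcal H)$. The second bound is Lemma~\ref{lem:adm}, and the third is the second for the edgeless graph on $t-1$ vertices.

(ii), (iii) By (i) it suffices to bound $g_K(p)$ from below for a $p$-core $K\in\mathcal K(\mathcal H)$. By Lemma~\ref{lem:core}(b), an edge between white vertices is gray or black, an edge between a white and a black vertex is gray, and an edge between black vertices is white or gray. If $K$ had two white vertices, we could send $S$ to one and $T$ to the other. Suppose $K$ has exactly one white vertex and $b$ black vertices. If $b\ge s$, send $T$ to the white vertex and $S$ injectively to black vertices; this is an embedding. So $b\le s-1$. Dropping the nonnegative off-diagonal entries of $M_K(p)$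 and using \eqref{eq:harm}, we get $g_K(p)\ge\big(\frac1p+\frac b{1-p}\big)^{-1}\ge f(p)$. Suppose finally that $K$ has no white vertex. Then $K$ is an admissible graph $W$, which proves (iii). If $p\ge\frac12$, then $W$ is edgeless, so $C(A)=V$ for all $A$, and \eqref{eq:adm} forces $|V|\le t-1$. For $t=1$ this is impossible, and for $t\ge2$ it gives $g_K(p)\ge\frac{1-p}{t-1}$.
\end{proof}

Two comparisons with $f$ will recur. For $p\in(0,1)$, clearing denominators gives
\begin{align}
f(p)\ge\tfrac{1-p}{t-1}&\iff(t-s+1)p\ge1\qquad(t\ge2),\label{eq:cmp1}\\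
f(p)\ge\tfrac1m&\iff Q(p):=mp^2-(t+1)p+1\le0.\label{eq:cmp2}
\end{align}

\begin{corollary}\label{cor:half}
\begin{itemize}
\item[(a)] $\operatorname{ed}(0)=0$ and $d^*>0$. If $t>s$, then $\operatorname{ed}(p)=\frac{1-p}{t-1}$ on $[\frac12,1]$.
\item[(b)] If $p^*$ has positive length, then it contains an interval $[p_1,p_2]$ with $0<p_1<p_2<\frac12$.
\end{itemize}
\end{corollary}

\begin{proof}
Since $\operatorname{ed}(p)\le f(p)\le p$ on $(0,1)$, continuity gives $\operatorname{ed}(0)=0$. If $t>s$ and $p\ge\frac12$, then $(t-s+1)p\ge1$, so Lemma~\ref{lem:red}(ii) and \eqref{eq:cmp1} give the formula on $[\frac12,1)$, and continuity extends it to $p=1$. If $t=s$, they give $\operatorname{ed}=f$ on $[\frac12,1)$. In both cases $\operatorname{ed}$ agrees on $[\frac12,1)$ with a positive nonconstant rational function. So $d^*>0$, and $\operatorname{ed}$ is not constant on any subinterval of $[\frac12,1]$ of positive length, which gives (b).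
\end{proof}

\section{The three conditions are necessary}\label{sec:necessity}

When $m$ is odd there is no perfect matching on $m$ vertices, and the largest admissible one has $m-1$ vertices. It is beaten by replacing one of its edges with a triangle: the graph gains a vertex, and neighborhoods are still at least as large as the sets they come from.

\begin{lemma}\label{lem:triangle}
If $s+t$ is even and $s+t\ge4$, then $\operatorname{ed}(p)<\frac1{s+t-2}$ for $0<p<\frac12$.
\end{lemma}

\begin{proof}
Let $W_0$ be the disjoint union of $\frac{s+t-4}2$ edges and a triangle; it has $m$ vertices. In the triangle, sets of $1,2,3$ vertices have neighborhoods of sizes $2,3,3$, and in an edge $|N(A)|=|A|$. So $|N(A)|\ge|A|$ for all $A$, every $s$-set has $|C(A)|\le m-s=t-1$, and $W_0$ is admissible. Weight $w$ spread uniformly over an edge contributes $\frac12w^2$ by \eqref{eq:edge}, and spread uniformly over the triangle it contributes $\big(3(1-p)+6p\big)\frac{w^2}9=\frac{1+p}3w^2$. Distributing the weight among the components according to \eqref{eq:harm} gives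
\[
g_{W_0}(p)\le\Big(s+t-4+\frac3{1+p}\Big)^{-1}<\frac1{s+t-2},
\]
because $\frac3{1+p}>2$ for $p<\frac12$.
\end{proof}

\begin{proposition}\label{prop:nec}
If $p^*$ has positive length, then $s\ge2$, $s+t$ is odd and $(s,t)\ne(2,3)$.
\end{proposition}

\begin{proof}
By Corollary~\ref{cor:half}, $\operatorname{ed}=d^*>0$ on some $[p_1,p_2]\subset(0,\frac12)$ with $p_1<p_2$. By Lemmas~\ref{lem:flat} and~\ref{lem:adm}, $d^*=\frac1n$ for an even integer $n$ with $2\le n\le m$.

Suppose $s+t$ is even. Then $m$ is odd, so $2\le n\le m-1=s+t-2$. This gives $s+t\ge4$ and $\operatorname{ed}(p_1)=d^*\ge\frac1{s+t-2}$, contradicting Lemma~\ref{lem:triangle}. So $s+t$ is odd, and $t\ge2$.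

Suppose $s=1$. Then $m=t$ and $f(p)=p$, so $\operatorname{ed}(p)\le\min\{p,\frac{1-p}{t-1}\}<\frac1t\le d^*$ for every $p\in(0,1)$ other than $\frac1t$. Suppose $(s,t)=(2,3)$. Then $m=4$ and $\operatorname{ed}(p)\le f(p)=p(1-p)<\frac14\le d^*$ for every $p\in(0,1)$ other than $\frac12$. Both conclusions contradict $\operatorname{ed}=d^*$ on $[p_1,p_2]$.
\end{proof}

\begin{remark}
The converse of Theorem~\ref{thm:flat} fails. For $(s,t)=(2,3)$ we have $\operatorname{ed}(\frac12)=\frac14$ by Corollary~\ref{cor:half}(a) and $\operatorname{ed}(p)\le p(1-p)$, so $d^*=\frac14$ and $p^*=\{\frac12\}$, although the perfect matching on four vertices is admissible.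
\end{remark}

\section{Regular graphs and the pair $(2,5)$}\label{sec:regular}

We turn to lower bounds on $g_W(p)$ for admissible $W$. The mechanism is easiest to see when the $p$-core $W$ is $k$-regular, say on $n\ge s$ vertices. Its minimizer $x$ is then the uniform weighting $y$: both $Mx$ and $My$ are multiples of $\mathbf 1$, so $z=x-y$ has sum $0$ and $z^TMz=0$, whence $z=0$ by Lemma~\ref{lem:core}(a). Therefore $g_W(p)=\frac{1+(k-1)p}n$. For an $s$-set $A$, admissibility gives
\[
n=|N(A)|+|C(A)|\le sk+t-1=m\big(1+(k-1)p_0\big),\qquad\text{so}\qquad m\,g_W(p)\ge\frac{1+(k-1)p}{1+(k-1)p_0}.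
\]
At $p=p_0$ the right side is $1$ for every $k$; this is what singles out $p_0$. For $p<p_0$ the right side is at least $1$ when $k\le1$, and less than $1$ when $k\ge2$. So a competitor of the matching has $k\ge2$ and, if $p$ is close to $p_0$, must nearly attain $n=sk+t-1$: the neighborhoods of any $s$ vertices must be nearly disjoint. When $s\ge2$ this cannot happen, because two neighbors of a vertex $a$ have the common neighbor $a$. For bounded $k$ this loses a fixed proportion; for large $k$ a single common neighbor is negligible, and one needs an averaging argument.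

\begin{example}\label{ex:25}
Let $(s,t)=(2,5)$, so $m=6$ and $p_0=\frac13$. We claim that every regular admissible $p$-core $W$ has $g_W(p)\ge\frac16$ when $\frac5{18}\le p\le\frac13$. A single vertex has $g_W(p)=1-p$, and the cases $k\le1$, $n\ge2$ are covered above. Let $k\ge2$, and let $\gamma\ge1$ be the largest number of common neighbors of two vertices. Taking these two vertices as $A$ gives $n\le2k-\gamma+4\le2k+3$. Counting paths with two edges by their middle vertex gives $n\binom k2\le\gamma\binom n2$, so
\[
\gamma\ge\frac{k(k-1)}{n-1}\ge\frac{k(k-1)}{2k+2}\ge\frac{k-1}3 .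
\]
Hence $n\le6+\frac53(k-1)=6\big(1+\frac5{18}(k-1)\big)\le6\big(1+(k-1)p\big)$, which is the claim.
\end{example}

In general the weights are not uniform, and $W$ may consist of a few heavy vertices together with arbitrarily many light ones. The next section provides the weighted form of the count $n=|N(A)|+|C(A)|$.

\section{The covering identity and the range $p\ge p_0$}\label{sec:cover}

Let $0<p<\frac12$ and let $W$ be an admissible $p$-core with at least $s$ vertices, with $g=g_W(p)$ and minimizer $x$. We rescale the weights so that a perfect matching has all weights equal to $1$: put $\xi_v=x_v/g$. Then $\xi(V)=1/g$, and \eqref{eq:row} becomes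
\begin{equation}\label{eq:xi}
\xi(N(v))=\frac1p-\frac{1-p}p\,\xi_v,\qquad\text{so that}\qquad\xi_v\le\frac1{1-p}.
\end{equation}
Heavy vertices have light neighborhoods, so the covering condition is most restrictive for the heaviest $s$-set. Let $A_0$ be an $s$-set of heaviest vertices, and put
\[
\zeta=\min_{a\in A_0}\xi_a,\qquad D=\xi(A_0)-s\zeta\ge0,\qquad\theta=\frac sp-m .
\]
Note that $\theta>0$ exactly when $p<p_0$. In the sum $\sum_{v\in B}(\xi_v-\zeta)$ the vertices outside $A_0$ contribute nonpositive terms and those in $A_0$ contribute at most $D$ in total. Hence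
\begin{equation}\label{eq:setwt}
\xi(B)\le|B|\zeta+D\qquad\text{for every }B\subseteq V.
\end{equation}
For an $s$-set $A$ define the \emph{overlap} and the \emph{slack}
\[
\omega(A)=\sum_{a\in A}\xi(N(a))-\xi(N(A)),\qquad\sigma(A)=(t-1)\zeta+D-\xi(C(A)).
\]
A vertex with $j\ge1$ neighbors in $A$ is counted $j-1$ times in $\omega(A)$. So $\omega(A)\ge0$, and $\omega(A)\ge\xi(N(a)\cap N(b))$ for distinct $a,b\in A$. By \eqref{eq:adm} and \eqref{eq:setwt}, $\sigma(A)\ge0$.

\begin{lemma}\label{lem:cover}
In this setting every $s$-set $A$ satisfies
\begin{equation}\label{eq:cover}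
\frac1g=m+\theta(1-\zeta)-\frac{1-p}p\big(\xi(A)-s\zeta\big)+D-\sigma(A)-\omega(A).
\end{equation}
In particular,
\begin{equation}\label{eq:cover0}
\frac1g\le m+\theta(1-\zeta)-\frac{1-2p}pD .
\end{equation}
\end{lemma}

\begin{proof}
Since $V$ is the disjoint union of $N(A)$ and $C(A)$, \eqref{eq:xi} gives
\[
\frac1g=\frac sp-\frac{1-p}p\,\xi(A)-\omega(A)+(t-1)\zeta+D-\sigma(A).
\]
Write $\xi(A)=s\zeta+(\xi(A)-s\zeta)$ and use
\[
\frac sp-\frac{1-p}p\,s\zeta+(t-1)\zeta=\frac sp-\zeta\Big(\frac sp-s-(t-1)\Big)=m+\theta-\zeta\theta .
\]
This is \eqref{eq:cover}. For $A=A_0$ we have $\xi(A)-s\zeta=D$, and \eqref{eq:cover0} follows from $\sigma,\omega\ge0$.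
\end{proof}

For $p\ge p_0$ the inequality \eqref{eq:cover0} is already sharp.

\begin{proof}[Proof of Theorem~\ref{thm:more}(a)]
Let $t>s\ge1$; then $p_0\le\frac12$. On $[\frac12,1]$ the formula is Corollary~\ref{cor:half}(a). Let $p_0\le p<\frac12$. By Lemma~\ref{lem:red}(i) and (iii) it suffices to show that $f(p)$ and all values $g=g_W(p)$ of admissible $p$-cores are at least $\frac{1-p}{t-1}$. Since
\[
s(t-s+1)-(s+t-1)=(s-1)(t-s-1)\ge0,
\]
we have $(t-s+1)p\ge(t-s+1)p_0\ge1$, and \eqref{eq:cmp1} gives the bound for $f(p)$. If $W$ has at most $t-1$ vertices, then $g\ge(1-p)\sum_vx_v^2\ge\frac{1-p}{t-1}$. Otherwise Lemma~\ref{lem:cover} applies. Here $\theta\le0$, and $1-\zeta\ge-\frac p{1-p}$ by \eqref{eq:xi}, so \eqref{eq:cover0} gives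
\[
\frac1g\le m-\frac{\theta p}{1-p}=m-\frac{s-mp}{1-p}=\frac{m-s}{1-p}=\frac{t-1}{1-p}.
\]
This proves the formula. In particular $d^*\ge\operatorname{ed}(p_0)=\frac{1-p_0}{t-1}=\frac1m$, and $p^*\subseteq[0,p_0]$ because $\operatorname{ed}$ is strictly decreasing on $[p_0,1]$.

If $s+t$ is even, then $t\ge s+2$, so $s+t\ge4$ and $p_0<\frac12$. Also $0\notin p^*$ by Corollary~\ref{cor:half}(a). So $p^*\subset(0,\frac12)$, and Lemma~\ref{lem:triangle} gives $d^*<\frac1{s+t-2}$.
\end{proof}

\begin{remark}\label{rem:stars}
For $s=1$ and $t\ge2$ we obtain $\operatorname{ed}(p)=\min\{p,\frac{1-p}{t-1}\}$. On $[\frac1t,1]$ this is Theorem~\ref{thm:more}(a). On $[0,\frac1t]$ we have $\operatorname{ed}(p)\le f(p)=p$, and concavity with $\operatorname{ed}(0)=0$, $\operatorname{ed}(\frac1t)=\frac1t$ gives $\operatorname{ed}(p)\ge p$.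
\end{remark}

\section{The three conditions are sufficient}\label{sec:suff}

Throughout Sections~\ref{sec:suff}--\ref{sec:tight}, $s\ge2$, $s+t$ is odd and $(s,t)\ne(2,3)$. Then $m$ is even, $p_0\le\frac12$, and either $t\ge s+3$, or $t=s+1$ and $s\ge3$. The key estimate is the following.

\begin{proposition}\label{prop:low}
There is $\rho\in(0,p_0)$ such that $g_W(p)\ge\frac1m$ for every $p\in[p_0-\rho,p_0)$ and every admissible $p$-core $W$. If $t=s+1$, one can take $\rho=\frac1{80s^2}$.
\end{proposition}

We first derive the theorems from it.

\begin{proof}[Proof of Theorems~\ref{thm:main} and~\ref{thm:more}(b)]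
Necessity is Proposition~\ref{prop:nec}. For sufficiency, note that $m$ is even, so the perfect matching on $m$ vertices exists; it is admissible by Lemma~\ref{lem:adm}. Lemmas~\ref{lem:pm} and~\ref{lem:red}(i) and continuity give $\operatorname{ed}\le\frac1m$ on $[0,1]$. By Theorem~\ref{thm:more}(a), $\operatorname{ed}(p_0)=\frac1m$ and $\operatorname{ed}<\frac1m$ on $(p_0,1]$. So $d^*=\frac1m$ and $\max p^*=p_0$.

Next we compare $f$ with $\frac1m$ to the left of $p_0$, using the quadratic $Q$ of \eqref{eq:cmp2}. We have
\[
Q(p_0)=\frac{s^2-(t+1)s+s+t-1}m=\frac{(s-1)(s+1-t)}m .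
\]
If $t\ge s+3$, then $Q(p_0)<0$, so $f>\frac1m$ near $p_0$. If $t=s+1$, then $m=2s$, $p_0=\frac12$ and $Q(p)=(2p-1)(sp-1)$, so $f\ge\frac1m$ exactly on $[\frac1s,\frac12]$; as $s\ge3$, this interval contains $[\frac13,\frac12]$ and hence $[\frac12-\frac1{80s^2},\frac12]$. By Proposition~\ref{prop:low} and Lemma~\ref{lem:red}(iii), $\operatorname{ed}\ge\frac1m$ on an interval $[p_0-\rho',p_0)$ with $\rho'>0$, and $\rho'=\frac1{80s^2}$ is allowed if $t=s+1$. So $p^*\supseteq[p_0-\rho',p_0]$. This proves Theorem~\ref{thm:main} and the inner inclusion in Theorem~\ref{thm:more}(b).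

For the outer inclusions, $0\notin p^*$, so $p^*\subseteq(0,p_0]$, and $\frac1m=\operatorname{ed}(p)\le f(p)$ for $p\in p^*$. Thus $Q\le0$ on $p^*$. The discriminant of $Q$ is $(t+1)^2-4m=(t-1)^2-4(s-1)$, which is nonnegative since $Q(p_0)\le0$, and the smaller root of $Q$ is the stated left bound. For $t=s+1$ it equals $\frac1s$.
\end{proof}

The quadratic $Q$ also explains the two exceptions with $s+t$ odd. For $(s,t)=(2,3)$ it is $(2p-1)^2$, and for $s=1$ it is $(tp-1)(p-1)$ with $p_0=\frac1t$; in both cases $Q>0$, that is $f<\frac1m$, everywhere on $(0,p_0)$.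

To prove Proposition~\ref{prop:low} we assume that an admissible $p$-core $W$ has $g_W(p)<\frac1m$ for some $p$ slightly below $p_0$, and we find in it an induced perfect matching on $m$ heavy vertices. The following lemma then ends the argument: the matching uses up all the room in \eqref{eq:adm}, so a further vertex would need many heavy neighbors, and \eqref{eq:row} does not allow that.

\begin{lemma}\label{lem:ext}
Let $0<p<p_0$, let $W$ be an admissible $p$-core with minimizer $x$ and $g=g_W(p)<\frac1m$, and let $\kappa\in(0,1)$ satisfy $(1-\kappa)tp>1$. Then there is no set $U\subseteq V$ with $|U|=m$ such that $W[U]$ is a perfect matching and $x_v\ge(1-\kappa)g$ for all $v\in U$.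
\end{lemma}

\begin{proof}
Suppose $U$ is such a set. If $V=U$, then $g=\frac1m$ by Lemma~\ref{lem:pm}, a contradiction. So there is $u\in V\setminus U$. For every $s$-set $A\subseteq U$ the set $U\setminus N(A)\subseteq C(A)$ has $m-s=t-1$ elements, so \eqref{eq:adm} gives $C(A)=U\setminus N(A)$; in particular $u$ has a neighbor in $A$. Hence $u$ has at most $s-1$ non-neighbors in $U$, and at least $m-s+1=t$ neighbors. Then $x(N(u))\ge t(1-\kappa)g>g/p$, whereas \eqref{eq:row} gives $x(N(u))\le g/p$.
\end{proof}

A suitable $\kappa$ exists for $p$ near $p_0$ because $tp_0>1$; indeed $ts-(s+t-1)=(s-1)(t-1)>0$ for $s\ge2$. The two cases $t\ge s+3$ and $t=s+1$ need different ways of finding $U$.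

\section{The case $t\ge s+3$}\label{sec:wide}

Here $p_0<\frac12$. If $1/g>m$ and $\theta$ is small, then \eqref{eq:cover} leaves almost no room: for every $s$-set $A$ of vertices of weight about $\zeta$, both overlap and slack are of order $\theta$. Small slack says that $C(A)$ consists of exactly $t-1$ vertices of weight about $\zeta$, and small overlap says that such vertices have almost disjoint neighborhoods. To draw conclusions we must know that $\zeta$ is much larger than $\theta$; this is the averaging step of Example~\ref{ex:25}. Each use of \eqref{eq:cover} enlarges the error in ``about $\zeta$'' by a constant factor $L$, and we use it three times in succession.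

\medskip\noindent\emph{Constants.} Fix $\kappa\in(0,\frac14]$ with $(1-\kappa)^2tp_0>1$, and put
\[
c=\frac{m\,3^{-s}}{2\big(t-1+\binom s2\big)},\qquad L=1+\frac{4s}{3p_0}+\frac{p_0}{1-2p_0}.
\]
These depend only on $s$ and $t$. For $p<p_0$ let $\theta=\frac sp-m>0$ and $\eta_k=L^k\theta$, so $0<\eta_0\le\eta_1\le\eta_2\le\eta_3$. Since $\theta\to0$ as $p\to p_0$, there is $\rho\in(0,\kappa p_0]$ such that every $p\in[p_0-\rho,p_0)$ satisfies
\begin{equation}\label{eq:small}
(s+3)\eta_3\le\min\{c/2,\kappa\}.
\end{equation}
Fix such a $p$. From $p\ge(1-\kappa)p_0$ we get $\frac1p\le\frac4{3p_0}$ and $(1-\kappa)tp>1$. Suppose that $W$ is an admissible $p$-core with $g=g_W(p)<\frac1m$. By \eqref{eq:xi}, which needs no assumption on $|V|$, we have $|V|\ge(1-p)\xi(V)>(1-p_0)m=t-1$. So $|V|\ge t$, and the setting of Section~\ref{sec:cover} applies.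

\medskip\noindent\emph{Step 1: $\zeta<1$ and $D\le\frac{p_0}{1-2p_0}\theta\le\eta_1$.} By \eqref{eq:cover0} and $1/g>m$ we have $\frac{1-2p}pD<\theta(1-\zeta)$. The left side is nonnegative, so $\zeta<1$, and $D<\frac p{1-2p}\theta\le\frac{p_0}{1-2p_0}\theta$. This is where $p_0<\frac12$ is used.

\medskip\noindent\emph{Step 2: $\zeta\ge c$.} Let $\mu=\max_vx_v$, and choose vertices $a_1,\dots,a_s$ independently with distribution $x$. By \eqref{eq:row}, $x(N(w))\le\frac gp<\frac4{3mp_0}=\frac4{3s}\le\frac23$ for every $w$. Let $Z$ be the $x$-weight of the set of vertices adjacent to no $a_i$. Then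
\[
\mathbb E Z=\sum_wx_w\big(1-x(N(w))\big)^s\ge3^{-s}.
\]
If the $a_i$ are distinct, then $Z\le(t-1)\mu$ by \eqref{eq:adm}. They fail to be distinct with probability at most $\binom s2\sum_vx_v^2\le\binom s2\mu$, and $Z\le1$ always. So $3^{-s}\le\big(t-1+\binom s2\big)\mu$, and the largest value of $\xi$ is $\mu/g>m\mu\ge2c$. By \eqref{eq:setwt} for a single vertex, Step 1 and \eqref{eq:small}, $\zeta\ge2c-D\ge2c-\eta_1\ge c$.

\medskip
For $k=0,1,2,3$ let $U_k=\{v:\xi_v\ge\zeta-\eta_k\}$. Then $A_0\subseteq U_0\subseteq U_1\subseteq U_2\subseteq U_3$. By Step 2 and \eqref{eq:small},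
\begin{equation}\label{eq:heavy}
\xi_v\ge c-\eta_2\ge c/2\ge(s+3)\eta_3\qquad(v\in U_2).
\end{equation}

\noindent\emph{Step 3: if $k\le2$ and $A\subseteq U_k$ is an $s$-set, then $\omega(A)\le\eta_{k+1}$, $|C(A)|=t-1$ and $C(A)\subseteq U_{k+1}$.} We have $\xi(A)-s\zeta\ge-s\eta_k$, so \eqref{eq:cover}, $1/g>m$ and Step 1 give
\[
\omega(A)+\sigma(A)<\theta+\frac{1-p}p\,s\eta_k+D\le\Big(1+\frac{4s}{3p_0}+\frac{p_0}{1-2p_0}\Big)\eta_k=\eta_{k+1}.
\]
Both terms on the left are nonnegative, so each is less than $\eta_{k+1}$. If $|C(A)|\le t-2$, then \eqref{eq:setwt} gives $\sigma(A)\ge\zeta\ge c>\eta_{k+1}$, a contradiction; so $|C(A)|=t-1$. For $v\in C(A)$, \eqref{eq:setwt} applied to $C(A)\setminus\{v\}$ gives $\xi(C(A))\le\xi_v+(t-2)\zeta+D$, so $\zeta-\xi_v\le\sigma(A)<\eta_{k+1}$.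

\medskip
Step 3 for $A_0$ shows that $|U_1|\ge t-1\ge s+2$. As $s\ge2$, any two distinct vertices $b,b'\in U_2$ lie in an $s$-set inside $U_2$, and Step 3 with $k=2$ gives
\begin{equation}\label{eq:codeg}
\xi(N(b)\cap N(b'))\le\eta_3\qquad\text{for distinct }b,b'\in U_2 .
\end{equation}

\noindent\emph{Step 4: every $a\in U_2$ has exactly one neighbor in $U_2$, and $\xi_v\ge1-\kappa$ for all $v\in U_2$.} To see where the neighbors of $a$ are, we split $V$ by the covering property of a set that avoids $a$. Choose an $s$-set $A'\subseteq U_1\setminus\{a\}$ and write $N(a)$ as the disjoint union of $X=N(a)\cap N(A')$ and $Y=N(a)\cap C(A')$. Summing \eqref{eq:codeg} over the pairs $a,b$ with $b\in A'$ gives $\xi(X)\le s\eta_3$, so $X$ contains no vertex of $U_2$ by \eqref{eq:heavy}. By Step 3 with $k=1$, $Y\subseteq U_2$. Hence $N(a)\cap U_2=Y$.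

If $Y$ contained distinct vertices $u,u'$, then $a\in N(u)\cap N(u')$, and \eqref{eq:codeg} would give $\xi_a\le\eta_3$, contradicting \eqref{eq:heavy}. So $|Y|\le1$. On the other hand, the neighborhood of $a$ is heavy: by \eqref{eq:xi}, $\xi_a\le\zeta+D$, and $\frac{1-p}pD\le L\eta_1=\eta_2$,
\begin{equation}\label{eq:nbhd}
\xi(N(a))\ge\frac1p-\frac{1-p}p(\zeta+D)\ge\zeta+\frac{1-\zeta}p-\eta_2 .
\end{equation}
If $Y=\emptyset$, then $\xi(N(a))\le s\eta_3$, and \eqref{eq:nbhd} with $\zeta<1$ gives $\zeta\le(s+1)\eta_3<c$, contradicting Step 2. So $|Y|=1$.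

Now $\xi(N(a))\le s\eta_3+\zeta+D$. Comparing with \eqref{eq:nbhd}, we get $1-\zeta\le\frac{1-\zeta}p\le s\eta_3+\eta_1+\eta_2\le(s+2)\eta_3$. So every $v\in U_2$ has $\xi_v\ge\zeta-\eta_2\ge1-(s+3)\eta_3\ge1-\kappa$.

\medskip\noindent\emph{Step 5: $|U_2|=m$.} By Step 3, $C(A_0)$ consists of $t-1$ vertices of $U_2$. The remaining vertices of $U_2$ are those in $N(A_0)$, that is, the unique neighbors $a^*\in U_2$ of the vertices $a\in A_0$. If $a^*=b^*$ for distinct $a,b\in A_0$, then \eqref{eq:codeg} gives $\xi_{a^*}\le\eta_3$, contradicting \eqref{eq:heavy}. So there are $s$ such vertices, and $|U_2|=s+t-1$.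

\medskip
By Steps 4 and 5, $W[U_2]$ is a perfect matching on $m$ vertices, each with $x_v=\xi_vg\ge(1-\kappa)g$. This contradicts Lemma~\ref{lem:ext} and proves Proposition~\ref{prop:low} for $t\ge s+3$.

\section{The case $t=s+1$}\label{sec:tight}

Now $s\ge3$, $m=2s$, $p_0=\frac12$ and $t-1=s$. Step 1 above breaks down, since the coefficient $\frac{1-2p}p$ of $D$ in \eqref{eq:cover0} is of the same order as $\theta$. This reflects a real degeneracy: by \eqref{eq:edge}, at $p=\frac12$ the value of a matching depends only on the total weight of each edge, so near $p=\frac12$ unequal weights are barely penalized. In exchange, $t=s+1$ bounds the size of independent sets in $W$, and near $p=\frac12$ equation \eqref{eq:row} is a statement about closed neighborhoods. We apply the covering argument to the closed neighborhoods of an independent set.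

Let $\varepsilon=1-2p$ with $0<\varepsilon\le\frac1{40s^2}$; this is the range $\frac12-\frac1{80s^2}\le p<\frac12$. Then $p\ge\frac{s-1}{2s}\ge\frac13$. Suppose that $W$ is an admissible $p$-core with minimizer $x$ and $g=g_W(p)<\frac1{2s}$. Equation \eqref{eq:row} reads
\begin{equation}\label{eq:closed}
\varepsilon x_v+p\,x(N[v])=g\qquad(v\in V).
\end{equation}

\noindent\emph{Independent sets.} If $J$ were an independent set with $s+1$ vertices, any $s$-set $A\subset J$ would have $C(A)\supseteq J$, contradicting \eqref{eq:adm}. So independent sets have at most $s$ vertices. Let $I$ be a maximal independent set and $k=|I|$. Every vertex $u$ has $|N[u]\cap I|\ge1$, so all terms of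
\[
e(I)=\sum_ux_u\big(|N[u]\cap I|-1\big)
\]
are nonnegative. Summing \eqref{eq:closed} over $v\in I$ gives $kg=\varepsilon x(I)+p(1+e(I))\ge p$. If $k\le s-1$, then $g\ge\frac p{s-1}\ge\frac1{2s}$, a contradiction. So $k=s$ and $g\ge\frac ps$, and $sg<\frac12$ gives $\varepsilon x(I)+pe(I)<\frac12-p=\frac\varepsilon2$. Independent $s$-sets exist by this argument, and each of them is maximal. Therefore
\begin{equation}\label{eq:indep}
x(I)<\tfrac12\quad\text{and}\quad e(I)<\tfrac\varepsilon{2p}<2\varepsilon\qquad\text{for every independent $s$-set }I .
\end{equation}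
The second inequality says that the vertices with two or more elements of $I$ in their closed neighborhood have total weight less than $2\varepsilon$.

\medskip\noindent\emph{The parts $P_v$.} Fix an independent $s$-set $I$ with $x(I)$ as large as possible. For $v\in I$ let $P_v=\{u:N[u]\cap I=\{v\}\}$. These sets are disjoint, $P_v\cap I=\{v\}$, and every $u\in P_v\setminus\{v\}$ is adjacent to $v$ and to no other vertex of $I$. The rest $B=V\setminus\bigcup_vP_v$ has $x(B)<2\varepsilon$ by \eqref{eq:indep}. If $W$ were a perfect matching on $2s$ vertices, the parts would be its edges. We show that each part contains two vertices that carry almost all of its weight, in nearly equal shares.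

\medskip\noindent(i) \emph{If $u\in P_v$, then $x_u\le x_v$.} The set $I_u=(I\setminus\{v\})\cup\{u\}$ is an independent $s$-set, so $x(I_u)\le x(I)$.

\medskip\noindent(ii) \emph{If $u\in P_v$ and $w\in I\setminus\{v\}$, then $x(N(u)\cap P_w)<2\varepsilon$.} Each $z\in N(u)\cap P_w$ has the two elements $u,w$ of $I_u$ in $N[z]$. Apply \eqref{eq:indep} to $I_u$.

\medskip\noindent(iii) \emph{$x(P_v)\ge\frac1s-5\varepsilon$ for every $v\in I$.} By \eqref{eq:closed}, $g\ge\frac ps$ and $p\ge\frac13$, we have $x(N[v])=\frac{g-\varepsilon x_v}p\ge\frac1s-3\varepsilon$, and $N[v]\subseteq P_v\cup B$.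

\medskip\noindent(iv) \emph{At least two parts have two or more elements.} Otherwise $P_v=\{v\}$ for at least $s-1$ vertices $v\in I$, and (iii) gives $x(I)\ge(s-1)(\frac1s-5\varepsilon)$. This is at least $\frac12$ when $\varepsilon\le\frac{s-2}{10s(s-1)}$, which holds because $s\ge3$ gives $\frac{s-2}{10s(s-1)}\ge\frac1{20s}\ge\varepsilon$. That contradicts \eqref{eq:indep}. This step fails for $s=2$.

\medskip\noindent(v) \emph{For every $w\in I$ there is $w^*\in P_w\setminus\{w\}$ such that $x_w$ and $x_{w^*}$ are at least $\frac3{8s}$.} So far we have used admissibility only for independent sets. A set containing an edge $uv$ covers $I$ inefficiently, and this bounds the size of the other parts. Given $w\in I$, use (iv) to choose $v\in I\setminus\{w\}$ and $u\in P_v\setminus\{v\}$. Let $A=\{u,v\}\cup(I\setminus\{v,w\})$, an $s$-set, and let $R_w=P_w\setminus N(u)$; note $w\in R_w$. A vertex of $I\setminus\{v,w\}$ has no neighbor in $I$ and is not adjacent to $u$. A vertex of $R_w$ has no neighbor in $I\setminus\{w\}\supseteq A\setminus\{u\}$ and is not adjacent to $u$. So $C(A)$ contains the disjoint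 sets $I\setminus\{v,w\}$ and $R_w$, and \eqref{eq:adm} gives $s-2+|R_w|\le s$, that is, $|R_w|\le2$. By (ii) and (iii), $x(R_w)\ge\frac1s-7\varepsilon$, and by (i) $x(R_w)\le2x_w$. Hence
\[
x_w\ge\frac1{2s}-4\varepsilon\qquad\text{for every }w\in I .
\]
Combining this bound for the other $s-1$ vertices of $I$ with $x(I)<\frac12$ gives $x_w<\frac1{2s}+4(s-1)\varepsilon$. Since $(4s+3)\varepsilon\le5s\varepsilon\le\frac1{8s}$,
\[
x(R_w)-x_w>\frac1{2s}-(4s+3)\varepsilon\ge\frac3{8s}>0 .
\]
So $R_w=\{w,w^*\}$ with $w^*\ne w$ and $x_{w^*}>\frac3{8s}$. Also $x_w\ge\frac1{2s}-4\varepsilon\ge\frac3{8s}$.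

\medskip\noindent\emph{The matching.} Let $U=\{w,w^*:w\in I\}$. The parts are disjoint, so $|U|=2s=m$. Each $ww^*$ is an edge, since $w^*\in P_w\setminus\{w\}$. For distinct $w,y\in I$, the pair $wy$ is a non-edge since $I$ is independent, and $wy^*$ is a non-edge since $y^*\in P_y$. If $w^*y^*$ were an edge, then (ii) with $u=w^*$ would give $x_{y^*}<2\varepsilon\le\frac1{20s^2}<\frac3{8s}$, contradicting (v). So $W[U]$ is a perfect matching. As $g<\frac1{2s}$, all weights in $U$ are at least $\frac34g$, and
\[
\tfrac34tp=\tfrac38(s+1)(1-\varepsilon)\ge\tfrac32(1-\varepsilon)>1 .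
\]
This contradicts Lemma~\ref{lem:ext} with $\kappa=\frac14$. Proposition~\ref{prop:low} is proved for $t=s+1$ with $\rho=\frac1{80s^2}$, and the proofs of Theorems~\ref{thm:main} and~\ref{thm:more} are complete.

\begin{thebibliography}{9}

\bibitem{BM}
J. Balogh and R. Martin, \emph{Edit distance and its computation}, Electron. J. Combin. \textbf{15} (2008), R20.

\bibitem{IMA}
\emph{The IMA Volumes in Mathematics and its Applications}, \texttt{https://tonundtext.de/es-media/171993443/45/0}.

\end{thebibliography}
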